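\title{Makeev's Conjecture on Universal Covers Fails in Dimensions Four and Higher}

\begin{abstract}
Each edge of a regular simplex with unit edges in $\mathbb R^n$ determines a strip of width $1$, bounded by the two hyperplanes orthogonal to the edge through its endpoints. Let $U_n$ be the intersection of these $n(n+1)/2$ strips. Makeev conjectured that every set of diameter $1$ in $\mathbb R^n$ lies in an isometric copy of $U_n$. We show that this is false for every $n\ge4$: there are smooth bodies of constant width $1$, arbitrarily close to a ball, that lie in no isometric copy of $U_n$. Together with the theorems of P\'al and Makeev, this shows that $U_n$ is a universal cover exactly for $n=2,3$. Near the ball, the conjecture asks for a zero of a map on $O(n)$ built from an odd function on the sphere. We remove the zeros in pairs by changing the function in thin tubes around arcs on the sphere.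
\end{abstract}

\section{Introduction}\label{sec:intro}

A set $U\subset\mathbb R^n$ is a \emph{universal cover} if every set of diameter $1$ in $\mathbb R^n$ is contained in an isometric copy of $U$. The simplest example is a strip of width $1$, the closed region between two parallel hyperplanes at distance $1$: the projection of a set of diameter $1$ to the normal line lies in an interval of length $1$. Bounded covers arise by intersecting strips. The unit cube, an intersection of $n$ strips with orthogonal normals, is a universal cover, and translations alone suffice to place it, since the $n$ coordinates of the translation vector position the $n$ strips independently. Rotations supply $\binom n2$ further parameters, so one may hope to intersect $n+\binom n2=\binom{n+1}2$ strips. This is the number of edges of an $n$-simplex.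

Let $n\ge2$ and let $\Sigma\subset\mathbb R^n$ be a regular simplex with edges of length $1$ and vertices $v_1,\dots,v_{n+1}$. For $i<j$ let $S_{ij}$ be the strip of width $1$ bounded by the hyperplanes orthogonal to $[v_i,v_j]$ through $v_i$ and $v_j$, and put
\[
U_n=\bigcap_{1\le i<j\le n+1}S_{ij}.
\]
The polygon $U_2$ is a regular hexagon and $U_3$ is a rhombic dodecahedron, in both cases with opposite facets at distance $1$. By a theorem of P\'al, $U_2$ is a universal cover, and by a theorem of Makeev so is $U_3$. Makeev conjectured that $U_n$ is a universal cover in $\mathbb R^n$ for every $n\ge2$; the problem is posed in \cite{Zivaljevic}.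

The count above makes the conjecture plausible. A body of constant width $1$ fits into a strip of width $1$ only by touching both bounding hyperplanes, so each strip imposes one equation on the position of $U_n$. There are as many equations as unknowns, the system has a large finite symmetry group, and in the plane this symmetry forces a solution by the intermediate value theorem (Section~\ref{sec:plane}). From dimension four on, it does not.

\begin{theorem}\label{thm:main}
For every $n\ge4$ there are smooth convex bodies of constant width $1$ in $\mathbb R^n$, arbitrarily $C^\infty$-close to the ball of radius $\frac12$, that lie in no isometric copy of $U_n$. Moreover, there are a finite set $F\subset\mathbb R^n$ of diameter $1$ and a number $\lambda>1$ such that $F$ lies in no isometric copy of $\lambda U_n$.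
\end{theorem}

Closeness is meant in terms of support functions: the bodies have support functions $\frac12+tf$ with a fixed smooth $f$ and all small $t>0$.

\begin{corollary}\label{cor:iff}
Let $n\ge2$. The polytope $U_n$ is a universal cover in $\mathbb R^n$ if and only if $n\in\{2,3\}$.
\end{corollary}

Section~\ref{sec:reduction} translates the problem into the existence of an odd function $f$ on $S^{n-1}$ for which a map $\Phi_f$ from $O(n)$ to a vector space of the same dimension has no zero. Section~\ref{sec:plane} shows in the plane how two zeros are canceled and why the last one survives there; it ends with a list of the difficulties in higher dimensions, which Sections~\ref{sec:symmetry}--\ref{sec:guards} resolve.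

\section{Covers and zeros of a map on $O(n)$}\label{sec:reduction}

Place the centroid of $\Sigma$ at the origin, call the vertices $w_1,\dots,w_{n+1}$, and let $u_{ij}=w_i-w_j$ for $i\ne j$. A model is given by the standard basis vectors of $\mathbb R^{n+1}$, scaled by $1/\sqrt2$ and projected to the hyperplane of vectors with coordinate sum $0$. It shows that $\sum_iw_i=0$, that $\langle w_i,w_j\rangle=\frac12\bigl(\delta_{ij}-\frac1{n+1}\bigr)$, and hence that
\begin{equation}\label{eq:inner}
\langle w_k,u_{ij}\rangle=\tfrac12(\delta_{ki}-\delta_{kj}),\qquad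
\langle u_{ij},u_{kl}\rangle=\tfrac12(\delta_{ik}-\delta_{il}-\delta_{jk}+\delta_{jl}).
\end{equation}
In particular $U_n=\{x:|\langle x,u_{ij}\rangle|\le\frac12\text{ for all }i<j\}$. This set is compact, because the $u_{ij}$ span $\mathbb R^n$.

The \emph{support function} of a bounded nonempty set $S$ is the continuous function $h_S(u)=\sup_{x\in S}\langle x,u\rangle$ on $S^{n-1}$. The number $h_S(u)+h_S(-u)$ is the \emph{width} of $S$ in direction $u$, and the largest width is the diameter, since $|x-x'|=\max_u\langle x-x',u\rangle$. The isometric copies of $U_n$ are the sets $\rho U_n+a$ with $\rho\in O(n)$ and $a\in\mathbb R^n$, and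
\begin{equation}\label{eq:contain}
S\subset\rho U_n+a\iff h_S(\pm\rho u_{ij})\le\tfrac12\pm\langle a,\rho u_{ij}\rangle\ \text{ for all }i<j .
\end{equation}
If $S$ has constant width $1$, then $h_S=\frac12+f$ with $f$ odd, and the two inequalities for $\{i,j\}$ together say that $f(\rho u_{ij})=\langle a,\rho u_{ij}\rangle$. The translation $a$ enters linearly, so we eliminate it by passing to a quotient space.

Let $\mathcal C$ be the space of real arrays $c=(c_{ij})_{i\ne j}$ with $c_{ji}=-c_{ij}$, where $1\le i,j\le n+1$. Let $\mathcal B\subset\mathcal C$ be the subspace of arrays $(a_i-a_j)$ with $a_1,\dots,a_{n+1}\in\mathbb R$, and let $W=\mathcal C/\mathcal B$. Then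
\[
\dim W=\binom{n+1}2-n=\binom n2=\dim O(n)=:d .
\]
The \emph{triangle sums} $c_{ij}+c_{jk}+c_{ki}$ vanish on $\mathcal B$, so they are linear functionals on $W$. Conversely, if all triangle sums of $c$ vanish, then $c_{ij}=a_i-a_j$ with $a_i=c_{i,n+1}$ for $i\le n$ and $a_{n+1}=0$. For an odd function $f$ on $S^{n-1}$ define
\[
\Phi_f:O(n)\to W,\qquad \Phi_f(\rho)=\text{class of }\bigl(f(\rho u_{ij})\bigr)_{i\neq j}.
\]
The map $z\mapsto(\langle z,w_i\rangle)_i$ is an isomorphism from $\mathbb R^n$ onto the vectors with coordinate sum $0$, and adding a constant to all $a_i$ does not change $(a_i-a_j)$. So $\mathcal B$ consists of the arrays $(\langle z,u_{ij}\rangle)$, and with $a=\rho z$,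
\begin{equation}\label{eq:zero}
\Phi_f(\rho)=0\iff\text{there is }a\in\mathbb R^n\text{ with }f(\rho u_{ij})=\langle a,\rho u_{ij}\rangle\text{ for all }i\ne j .
\end{equation}

\begin{proposition}\label{prop:reduction}
\begin{enumerate}
\item[(1)] If $\Phi_f$ has a zero for every continuous odd function $f$ on $S^{n-1}$, then $U_n$ is a universal cover.
\item[(2)] Let $f$ be a smooth odd function such that $\Phi_f$ has no zero. Then for all small $t>0$ the function $\frac12+tf$ is the support function of a smooth convex body $K_t$ of constant width $1$ that lies in no isometric copy of $U_n$.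
\end{enumerate}
\end{proposition}

\begin{proof}
(1) Let $S$ have diameter $1$, let $h=h_S$, and let $f(u)=\frac12(h(u)-h(-u))$. Then $h(u)=\frac12(h(u)+h(-u))+f(u)\le\frac12+f(u)$. If $\Phi_f(\rho)=0$ and $a$ is as in \eqref{eq:zero}, then $h(\pm\rho u_{ij})\le\frac12\pm\langle a,\rho u_{ij}\rangle$, and \eqref{eq:contain} gives $S\subset\rho U_n+a$.

(2) We use two standard facts: a convex function $H$ on $\mathbb R^n$ that is positively homogeneous of degree $1$ extends the support function of a compact convex set $K$; and if $H$ is differentiable at $u\ne0$, then $\nabla H(u)$ is the only point of $K$ at which $\langle\cdot,u\rangle$ is maximal. Let $\tilde f(x)=|x|f(x/|x|)$ and $H=\frac12|x|+t\tilde f$. At a unit vector $u$ the Hessian of $\frac12|x|$ is $\frac12$ times the orthogonal projection onto $u^\perp$, while the Hessian of $\tilde f$ annihilates $u$ by homogeneity and is bounded on the sphere. So for small $t$ the Hessian of $H$ is positive semidefinite on $\mathbb R^n\setminus\{0\}$. Hence $H$ is convex on lines that avoid $0$, and by continuity on all lines. The resulting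 set $K_t$ contains a ball around $0$, since $H>0$ on the sphere, and its boundary is the image of $u\mapsto\nabla H(u)=\frac12u+t\nabla\tilde f(u)$, which for small $t$ is a smooth embedding of $S^{n-1}$. The width of $K_t$ is $H(u)+H(-u)=1$.

Suppose $K_t\subset\rho U_n+a$. In the two inequalities \eqref{eq:contain} for $\{i,j\}$, the left sides add up to $1$ and so do the right sides. Hence both are equalities, $tf(\rho u_{ij})=\langle a,\rho u_{ij}\rangle$, and $\Phi_f(\rho)=0$ by \eqref{eq:zero}, a contradiction.
\end{proof}

Let $C^\infty_{\mathrm{odd}}$ be the space of smooth odd functions on $S^{n-1}$. The core of the paper is the following statement, whose proof ends in Section~\ref{sec:guards}.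

\begin{theorem}\label{thm:core}
For every $n\ge4$ there is $f\in C^\infty_{\mathrm{odd}}$ with $\Phi_f(\rho)\ne0$ for all $\rho\in O(n)$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:core}]
The bodies $K_t$ of Proposition~\ref{prop:reduction}(2) give the first statement. Fix one of them, $K=K_t$; it has diameter $1$. For a finite nonempty $F\subset K$ and $\lambda>1$ let $\mathcal Z(F,\lambda)$ be the set of $(\rho,a)\in O(n)\times\mathbb R^n$ with $F\subset\rho(\lambda U_n)+a$. It is closed, and it is bounded because $U_n$ is bounded and $F\neq\emptyset$. Also $\mathcal Z(F\cup F',\min(\lambda,\lambda'))\subset\mathcal Z(F,\lambda)\cap\mathcal Z(F',\lambda')$. If all these compact sets were nonempty, they would therefore have a common point $(\rho,a)$; every $x\in K$ would lie in $\rho(\lambda U_n)+a$ for all $\lambda>1$, hence in $\rho U_n+a$, which is impossible. So some $\mathcal Z(F,\lambda)$ is empty. It stays empty when we add to $F$ two points of $K$ at distance $1$, and then $F$ has diameter $1$.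
\end{proof}

\section{The plane: which zeros cancel}\label{sec:plane}

Let $n=2$. The single triangle sum identifies $W$ with $\mathbb R$. Identify $S^1$ with $\mathbb R/2\pi\mathbb Z$, so that oddness reads $f(\varphi+\pi)=-f(\varphi)$. The unit vectors $u_{12},u_{23},u_{31}$ have sum $0$, so we may place them at the angles $0,\frac{2\pi}3,\frac{4\pi}3$. At the rotation by $\varphi$ the map $\Phi_f$ takes the value
\[
\Phi_f(\varphi)=f(\varphi)+f\bigl(\varphi+\tfrac{2\pi}3\bigr)+f\bigl(\varphi+\tfrac{4\pi}3\bigr),
\]
and oddness gives
\begin{equation}\label{eq:planesym}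
\Phi_f\bigl(\varphi+\tfrac\pi3\bigr)=f\bigl(\varphi+\tfrac\pi3\bigr)+f(\varphi+\pi)+f\bigl(\varphi+\tfrac{5\pi}3\bigr)=-\Phi_f(\varphi).
\end{equation}

\begin{proof}[Proof of Corollary~\ref{cor:iff}]
For $n=2$, \eqref{eq:planesym} and the intermediate value theorem give a zero of $\Phi_f$ for every continuous odd $f$, and Proposition~\ref{prop:reduction}(1) yields P\'al's theorem. The case $n=3$ is Makeev's theorem. For $n\ge4$, Theorem~\ref{thm:main} shows that $U_n$ is not a universal cover.
\end{proof}

By \eqref{eq:planesym} it suffices to count zeros in one window of length $\frac\pi3$. The next example shows how two of them are removed.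

\begin{example}\label{ex:plane}
Let $f(\varphi)=\sin9\varphi$, so $\Phi_f(\varphi)=3\sin9\varphi$. In the window $\Delta=[-\frac\pi{18},\frac{5\pi}{18})$ the zeros are $0,\frac\pi9,\frac{2\pi}9$, and $\Phi_f$ is positive on $(0,\frac\pi9)$ and negative on $[-\frac\pi{18},0)$ and $(\frac\pi9,\frac{2\pi}9)$. Let $\kappa$ be a smooth odd function supported in $[-\frac\pi{36},\frac{5\pi}{36}]$ and its antipode, with $-4\le\kappa\le0$ on this interval and $\kappa=-4$ on $[0,\frac\pi9]$. The six windows $\Delta+k\frac\pi3$ tile the circle and $\kappa$ lives in $\Delta$ and $\Delta+\pi$. So for $\varphi\in\Delta$ the points $\varphi+\frac{2\pi}3$ and $\varphi+\frac{4\pi}3$ miss the support, and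
\[
\Phi_{f+\kappa}(\varphi)=3\sin9\varphi+\kappa(\varphi)\qquad(\varphi\in\Delta).
\]
This is at most $3-4$ on $[0,\frac\pi9]$, it is negative on $[-\frac\pi{18},0)$ and $(\frac\pi9,\frac{2\pi}9)$ because $\kappa\le0$ there, and it equals $3\sin9\varphi$ on $[\frac{2\pi}9,\frac{5\pi}{18})$. The only zero left in $\Delta$ is $\frac{2\pi}9$.
\end{example}

The function $\kappa$ pushes the positive hump of $\Phi_f$ below zero, and it returns to $0$ where $\Phi_f$ is already negative, so that no zero is created. The last zero cannot be treated in this way: the next zero is now $\frac{2\pi}9+\frac\pi3$, its own image under the symmetry \eqref{eq:planesym}. In dimension $n\geq4$ we cancel pairs in the same manner, and four difficulties appear.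
\begin{enumerate}
\item[(I)] Changing $f$ near $\pm\rho u_{ij}$ for one pair $\{i,j\}$ moves $\Phi_f(\rho)$ along one line in $W$. So the two zeros have to be joined by an arc in $O(n)$ on which $\Phi_f$ takes values in that line. Such arcs exist (Section~\ref{sec:symmetry}).
\item[(II)] Other points $\rho'$, at which $\Phi_f$ also lies in such a line, may have a vector $\rho'u_{kl}$ in the support of $\kappa$ and may become new zeros. These vectors trace curves on $S^{n-1}$, and curves in general position on a sphere of dimension at least $3$ are disjoint (Section~\ref{sec:generic}). This is the essential use of $n\ge4$.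
\item[(III)] If the arc is long, two vectors $\rho u_{ij}$, $\rho u_{kl}$ of the same $\rho$ may lie in the support. We therefore push one zero toward the other in short steps (Section~\ref{sec:cancel}).
\item[(IV)] The two zeros may be equivalent under the symmetry group. A sign computation excludes this when $d$ is even, in particular for $n=4$. Otherwise we confine the arcs to regions with small stabilizers (Sections~\ref{sec:cancel} and~\ref{sec:guards}).
\end{enumerate}

\section{Symmetries, signs, and the curves $Z^s_f$}\label{sec:symmetry}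

From now on $n\ge4$. An \emph{edge} is a pair $s=\{i,j\}$ with $i<j$; we write $u_s=u_{ij}$ and let $e_s\in W$ be the class of the array with $c_{ij}=1=-c_{ji}$ and all other entries $0$. Then
\begin{equation}\label{eq:sum}
\Phi_f(\rho)=\sum_sf(\rho u_s)\,e_s .
\end{equation}
The elements of $R=\{u_{ij}:i\ne j\}$ are called \emph{roots}. By \eqref{eq:inner}, roots of different edges have inner product $0$ or $\pm\frac12$, so
\begin{equation}\label{eq:far}
|\pm u_s\pm u_{s'}|\ge1\qquad\text{for }s\ne s'\text{ and all choices of signs.}
\end{equation}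

\begin{lemma}\label{lem:W}
The vectors $e_s$ are nonzero, and $e_s,e_{s'}$ are linearly independent for $s\ne s'$. If $c\in\mathbb Re_s$, then the triangle sum of $c$ vanishes for every triangle that does not contain the edge $s$.
\end{lemma}

\begin{proof}
Let $(a_i-a_j)\in\mathcal B$ be nonzero and let $A$ be the set of indices where $a_i$ is maximal. The array is nonzero on all $|A|(n+1-|A|)\ge n$ edges that join $A$ to its complement. So no nonzero array supported on at most two edges lies in $\mathcal B$. The last statement holds for the array that defines $e_s$.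
\end{proof}

For a permutation $\sigma\in S_{n+1}$ let $P_\sigma\in O(n)$ be given by $P_\sigma w_i=w_{\sigma(i)}$, and let $G=\{\varepsilon P_\sigma:\varepsilon=\pm1,\ \sigma\in S_{n+1}\}$. The sign $\varepsilon$ and the permutation $\sigma$ are determined by the element, because $-w_i\ne w_j$. The group $G$ acts transitively on $R$, and it acts freely on $O(n)$ by right multiplication.

\begin{lemma}\label{lem:G}
$G=\{g\in O(n):gR=R\}$.
\end{lemma}

\begin{proof}
Every $\varepsilon P_\sigma$ preserves $R$. Let $gR=R$. By \eqref{eq:inner}, two roots have inner product $\frac12$ exactly when they share the first index only or the second index only. Consider $n$ roots with pairwise inner products $\frac12$. Their edges meet pairwise, and a family of more than three pairwise meeting edges has a common vertex $i$. Since $\langle u_{ij},u_{ki}\rangle=-\frac12$ for $j\neq k$, the family is $\{u_{ij}:j\ne i\}$ or its negative, and its sum is $\pm(n+1)w_i$. The map $g$ permutes these families, so $gw_i=\varepsilon_iw_{\sigma(i)}$ with signs $\varepsilon_i$ and a map $\sigma$, which is injective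 because the lines $\mathbb Rw_i$ are distinct. For $i\neq j$ we have $\langle w_i,w_j\rangle=\varepsilon_i\varepsilon_j\langle w_{\sigma(i)},w_{\sigma(j)}\rangle$, and both inner products equal $-\frac1{2(n+1)}$. So all $\varepsilon_i$ are equal.
\end{proof}

For $g=\varepsilon P_\sigma$ let $(A_gc)_{ij}=\varepsilon c_{\sigma(i)\sigma(j)}$. This linear automorphism of $\mathcal C$ preserves $\mathcal B$ and so acts on $W$. Since $f(\rho gu_{ij})=\varepsilon f(\rho u_{\sigma(i)\sigma(j)})$,
\begin{equation}\label{eq:equiv}
\Phi_f(\rho g)=A_g\Phi_f(\rho),\qquad A_ge_s=\pm e_{\sigma^{-1}s}.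
\end{equation}
So the zero set of $\Phi_f$ is a union of $G$-orbits. Let $G_s=\{g\in G:gu_s=u_s\}$. For $g\in G_s$, either $\varepsilon=1$ and $\sigma$ fixes both ends of $s$, or $\varepsilon=-1$ and $\sigma$ swaps them; in both cases $A_ge_s=e_s$.

Next we attach signs to zeros. Let $\mathfrak{so}(n)$ be the space of antisymmetric matrices with the inner product $\operatorname{tr}(X^{T}X')$, which is invariant under $\operatorname{Ad}(g)X=gXg^{-1}$ for $g\in O(n)$. The tangent space of $O(n)$ at $\rho$ is $\rho\,\mathfrak{so}(n)$, and we write the differential of $\Phi_f$ as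
\[
D(\rho):\mathfrak{so}(n)\to W,\qquad D(\rho)X=\frac{d}{dr}\Big|_{r=0}\Phi_f(\rho e^{rX}).
\]
To take determinants we identify source and target by $\omega:\mathfrak{so}(n)\to W$, where $\omega(X)$ is the class of $(\langle w_i,Xw_j\rangle)$. This map is injective: if $\langle w_i,Xw_j\rangle=a_i-a_j$ for $i\neq j$, and hence trivially for $i=j$, then summing over $j$ gives $0=(n+1)a_i-\sum_ja_j$, so $a$ is constant and $X=0$. As the dimensions agree, $\omega$ is an isomorphism. For a linear map $L:\mathfrak{so}(n)\to W$ let $\det L=\det(\omega^{-1}L)$. A zero $\rho$ of $\Phi_f$ is \emph{nondegenerate} if $\det D(\rho)\ne0$, and then $\operatorname{sign}(\rho)$ is the sign of $\det D(\rho)$.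

\begin{lemma}\label{lem:sign}
If $\rho$ is a nondegenerate zero of $\Phi_f$ and $g=\varepsilon P_\sigma\in G$, then $\operatorname{sign}(\rho g)=\varepsilon^d\operatorname{sign}(\rho)$.
\end{lemma}

\begin{proof}
From $\langle w_{\sigma(i)},Xw_{\sigma(j)}\rangle=\langle w_i,P_\sigma^{-1}XP_\sigma w_j\rangle$ we get $A_g\,\omega=\varepsilon\,\omega\operatorname{Ad}(g)^{-1}$. From $\rho ge^{rX}=\rho e^{r\operatorname{Ad}(g)X}g$ and \eqref{eq:equiv} we get $D(\rho g)=A_gD(\rho)\operatorname{Ad}(g)$. Therefore
\[
\omega^{-1}D(\rho g)=\varepsilon\operatorname{Ad}(g)^{-1}\,\omega^{-1}D(\rho)\operatorname{Ad}(g),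
\]
and $\det D(\rho g)=\varepsilon^d\det D(\rho)$.
\end{proof}

By \eqref{eq:sum}, a change of $f$ that affects only the root $\rho u_s$ moves $\Phi_f(\rho)$ along $\mathbb Re_s$. This leads to the objects announced in (I):
\[
\Psi^s_f=\Phi_f\bmod e_s:O(n)\to W/\mathbb Re_s,\qquad Z^s_f=(\Psi^s_f)^{-1}(0)=\{\rho:\Phi_f(\rho)\in\mathbb Re_s\}.
\]
All zeros of $\Phi_f$ lie in $Z^s_f$. Recall that $0$ is a \emph{regular value} of a smooth map if the differential is onto at every zero. If $0$ is a regular value of $\Psi_f^s$, then $Z^s_f$ is a compact manifold of dimension $d-(d-1)=1$, a finite union of circles, and its tangent line at $\rho$ is the kernel of the differential of $\Psi_f^s$.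

\begin{lemma}\label{lem:alternate}
Let $0$ be a regular value of $\Phi_f$ and of $\Psi^s_f$. Let $\alpha:\mathbb R\to\Omega$ be a periodic regular parametrization of a component $\Omega$ of $Z_f^s$, and write $\Phi_f(\alpha(t))=\theta(t)e_s$. Then all zeros of $\theta$ are simple, and if $t_0<t_1$ are consecutive zeros, then $\operatorname{sign}\alpha(t_0)=-\operatorname{sign}\alpha(t_1)$. In particular $\alpha(t_0)\neq\alpha(t_1)$.
\end{lemma}

\begin{proof}
Let $\xi(t)=\alpha(t)^{-1}\alpha'(t)\in\mathfrak{so}(n)\setminus\{0\}$ and $D(t)=D(\alpha(t))$. Then $D(t)\xi(t)=\theta'(t)e_s$. Define $\widehat D(t)$ to agree with $D(t)$ on $\xi(t)^\perp$ and to send $\xi(t)$ to $e_s$, so that $\det D(t)=\theta'(t)\det\widehat D(t)$. The map $D(t)\bmod e_s$ is onto with kernel $\mathbb R\xi(t)$, so it restricts to an isomorphism $\xi(t)^\perp\to W/\mathbb Re_s$. Hence $\widehat D(t)$ is invertible for all $t$, and by continuity its determinant has constant sign. At a zero of $\theta$ we have $\det D(t)\neq0$, so $\theta'(t)\ne0$. At consecutive simple zeros $\theta'$ has opposite signs.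
\end{proof}

\begin{remark}\label{rem:balance}
Signs alternate around each circle of $Z^s_f$, so $\Phi_f$ has as many positive as negative zeros. If $d$ is even, all points of an orbit have the same sign; then positive and negative orbits are equally numerous, and consecutive zeros are never equivalent. If $d$ is odd, $\rho$ and $-\rho$ have opposite signs and may be consecutive. In the plane $d=1$, and the rotation by $\frac\pi3$ in \eqref{eq:planesym} is $-P_\sigma$ for a $3$-cycle $\sigma$.
\end{remark}

\section{General position}\label{sec:generic}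

\begin{definition}\label{def:admissible}
A function $f\in C^\infty_{\mathrm{odd}}$ is \emph{admissible} if the following hold.
\begin{enumerate}
\item[(a)] $0$ is a regular value of $\Phi_f$ and of $\Psi^s_f$ for every edge $s$.
\item[(b)] If $\rho\in Z_f^s$, $\rho'\in Z_f^{s'}$ for any edges $s,s'$, and $\rho R\cap\rho'R\ne\emptyset$, then $\rho'\in\rho G$.
\item[(c)] (Required only if $n\ge5$.) If $\Phi_f(\rho)\in\operatorname{span}(e_s,e_{s'})$ with $s\ne s'$, $\rho'\in Z_f^{s''}$, and $\rho R\cap\rho'R\ne\emptyset$, then $\rho'\in\rho G$.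
\end{enumerate}
\end{definition}

Condition (b) says that the curves traced on $S^{n-1}$ by the roots $\rho u$, as $\rho$ runs through the curves $Z^s_f$, meet only where the symmetry forces them to. One expects this when $1+1<n-1$. In (c) one of the curves is replaced by a set that is expected to be a surface, which requires $2+1<n-1$. The proof below confirms both counts. It must allow for the fact that $\Phi_f(\rho)$ and $\Phi_f(\rho')$ are not independent when $\rho R$ and $\rho'R$ share many roots.

Let $\mathcal P$ be the finite-dimensional space of restrictions to $S^{n-1}$ of odd polynomials of degree at most $n(n+1)$.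

\begin{lemma}\label{lem:interp}
Let $\mathcal X$ be a set of at most $n(n+1)$ pairwise nonproportional unit vectors. Then the evaluation map $\mathcal P\to\mathbb R^{\mathcal X}$ is onto.
\end{lemma}

\begin{proof}
Fix $x\in\mathcal X$. For each $y\in\mathcal X\setminus\{x\}$ choose $v_y$ orthogonal to $y$ and not to $x$. The polynomial $\prod_{y\ne x}\langle v_y,\cdot\rangle$, multiplied by $\langle x,\cdot\rangle$ if its degree is even, is odd, has degree at most $|\mathcal X|$, vanishes on $\mathcal X\setminus\{x\}$, and does not vanish at $x$.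
\end{proof}

\begin{lemma}\label{lem:null}
Let $\mathcal M$ be a manifold of dimension $q$, let $\mathcal M_0\subset\mathcal M$ be any subset, and let $E$ be a finite-dimensional vector space. Let the linear maps $L_x:\mathcal P\to E$ and the vectors $c_x\in E$ depend smoothly on $x\in\mathcal M$, and suppose $\operatorname{rank}L_x>q$ for all $x\in\mathcal M_0$. Then the set of $p\in\mathcal P$ with $L_xp+c_x=0$ for some $x\in\mathcal M_0$ has measure zero.
\end{lemma}

\begin{proof}
Fix a basis of $E$. For $x_0\in\mathcal M_0$ choose $q+1$ components of $L_x$ that are linearly independent at $x_0$, hence on a neighborhood $\mathcal O$ of $x_0$. The common zero set of the corresponding components of $L_xp+c_x$ in $\mathcal P\times\mathcal O$ is a submanifold of dimension $\dim\mathcal P+q-(q+1)<\dim\mathcal P$, so its projection to $\mathcal P$ has measure zero. Countably many such neighborhoods cover $\mathcal M_0$.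
\end{proof}

\begin{lemma}\label{lem:pairs}
Let $f\in C^\infty_{\mathrm{odd}}$ and let $H,H'\subset W$ be subspaces with $\dim H+\dim H'<n-1$. For almost every $p\in\mathcal P$ the following holds: if $\Phi_{f+p}(\rho)\in H$, $\Phi_{f+p}(\rho')\in H'$, and $\rho R\cap\rho'R\ne\emptyset$, then $\rho'\in\rho G$.
\end{lemma}

\begin{proof}
A violating pair has the form $\rho'=\rho\tau$ with $\tau\notin G$ and $T:=R\cap\tau R\ne\emptyset$. We sort such $\tau$ by the rank $r=\dim\operatorname{span}T$. A larger $r$ allows more linear relations between $\Phi_p(\rho)$ and $\Phi_p(\rho\tau)$, but it leaves less freedom for $\tau$.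

\emph{The structure of $T$.} By \eqref{eq:inner}, the reflection $x\mapsto x-2\langle x,u_{ij}\rangle u_{ij}$ swaps $w_i,w_j$ and fixes the other $w_k$, so it equals $P_{(ij)}$. Thus the reflection in an element of $R$ preserves $R$, the reflection in an element of $\tau R$ preserves $\tau R$, and the reflection in an element of $T$ preserves $T$. If $u_{ij},u_{jk}\in T$ with $i\ne k$, then $u_{ik}=P_{(ij)}u_{jk}\in T$. Since also $T=-T$, there is an equivalence relation on $\{1,\dots,n+1\}$ with $T=\{u_{ij}:i\sim j,\ i\ne j\}$. If its blocks have sizes $r_l+1$, then $r=\sum_lr_l$, which is $n+1$ minus the number of blocks. If $r=n$, there is one block, so $R\subset\tau R$, then $\tau R=R$, and $\tau\in G$ by Lemma~\ref{lem:G}. Hence $1\le r\le n-1$.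

\emph{The parameter space.} Fix $r$. Choose a basis $v_1',\dots,v_r'$ of $\operatorname{span}T$ inside $T$ and put $v_i=\tau^{-1}v_i'\in R$. Then $\tau$ lies in $\mathcal Y=\{\tau\in O(n):\tau v_i=v_i'\text{ for }i\le r\}$. There are finitely many such sets, indexed by pairs of independent $r$-tuples in $R$, and each nonempty one is a coset of the pointwise stabilizer of $\operatorname{span}(v_i)$, a copy of $O(n-r)$. Fix $\mathcal Y$ and let $\mathcal M=O(n)\times\mathcal Y$, of dimension $q=d+\binom{n-r}2$. Let $\mathcal M_0$ be the set of $(\rho,\tau)\in\mathcal M$ for which $R\cap\tau R$ has rank exactly $r$. With $E=W/H\oplus W/H'$ let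
\[
L_{(\rho,\tau)}p=\bigl(\Phi_p(\rho)\bmod H,\ \Phi_p(\rho\tau)\bmod H'\bigr),
\]
and let $c_{(\rho,\tau)}$ be given by the same formula with $f$ in place of $p$. A violating pair gives a solution of $L_xp+c_x=0$ with $x\in\mathcal M_0$ for one of the finitely many choices of $r$ and $\mathcal Y$. By Lemma~\ref{lem:null} it suffices to show $\operatorname{rank}L>q$ on $\mathcal M_0$.

\emph{The rank.} A linear functional on $\mathcal C$ has the form $c\mapsto\sum_{i<j}\varphi_{ij}c_{ij}$ with $\varphi$ antisymmetric. Since $\sum_{i<j}\varphi_{ij}(a_i-a_j)=\sum_ia_i\sum_{j}\varphi_{ij}$, it vanishes on $\mathcal B$ exactly when $\sum_j\varphi_{ij}=0$ for all $i$; we call such $\varphi$ \emph{cycles}. So $W^*$ is the space of cycles, and it contains $(W/H)^*$ and $(W/H')^*$. A functional on $E$ that annihilates the image of $L_{(\rho,\tau)}$ is therefore a pair of cycles $(\varphi,\varphi')$ with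
\[
\sum_{i<j}\varphi_{ij}\,p(\rho u_{ij})+\sum_{k<l}\varphi'_{kl}\,p(\rho\tau u_{kl})=0\qquad\text{for all }p\in\mathcal P .
\]
The vectors that occur span at most $n(n+1)$ lines, and by Lemma~\ref{lem:interp} the total coefficient on each line vanishes. So $\varphi_{ij}=0$ if $u_{ij}\notin T$; $\varphi'_{kl}=0$ if $\tau u_{kl}\notin T$; and $\varphi'_{kl}=\mp\varphi_{ij}$ if $\tau u_{kl}=\pm u_{ij}$. Thus $\varphi$ determines $\varphi'$ and is supported on edges inside blocks. The condition at an index $i$ involves only edges of the block of $i$, so $\varphi$ is a sum of cycles on the single blocks. The cycles on a block of size $r_l+1$ form a space of dimension $\binom{r_l+1}2-r_l=\binom{r_l}2$, by the count that gave $\dim W$. Hence the annihilator has dimension at most $\sum_l\binom{r_l}2\le\binom r2$, and using $d=\binom r2+\binom{n-r}2+r(n-r)$,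
\[
\operatorname{rank}L-q\ \ge\ 2d-\dim H-\dim H'-\tbinom r2-d-\tbinom{n-r}2\ =\ r(n-r)-\dim H-\dim H' .
\]
Finally $r(n-r)-(n-1)=(r-1)(n-1-r)\ge0$, so the right side is positive.
\end{proof}

\begin{proposition}\label{prop:generic}
Let $n\ge4$ and $f\in C^\infty_{\mathrm{odd}}$. Then $f+p$ is admissible for almost every $p\in\mathcal P$, in particular for arbitrarily small $p$.
\end{proposition}

\begin{proof}
The parametric transversality theorem states: if $0$ is a regular value of a smooth map $F:\mathcal P\times O(n)\to E$, then $0$ is a regular value of $F(p,\cdot)$ for almost every $p$. For $F(p,\rho)=\Phi_f(\rho)+\Phi_p(\rho)$ the derivative in $p$ is $p\mapsto\Phi_p(\rho)$, which is onto $W$ by Lemma~\ref{lem:interp} and \eqref{eq:sum}; it stays onto after reduction modulo $e_s$. This gives (a). Lemma~\ref{lem:pairs} gives (b) with $\dim H+\dim H'=2<n-1$, and (c) with $\dim H+\dim H'=3<n-1$ for $n\ge5$. Only finitely many null sets are excluded.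
\end{proof}

\section{Cancellation of zeros}\label{sec:cancel}

We first deal with (IV). Consecutive zeros on a circle $\Omega\subset Z_f^s$ have opposite signs, so by Lemma~\ref{lem:sign} they can be equivalent only through an element with $\varepsilon^d=-1$. This is impossible if $\Omega$ is trapped in an open set that is disjoint from its images under such elements.

\begin{definition}\label{def:guard}
A \emph{guard} is a finite family of pairs $(N_\gamma,s_\gamma)$, where the $s_\gamma$ are edges and the $N_\gamma\subset O(n)$ are pairwise disjoint open sets that are permuted by right multiplication by $G$, such that $N_\gamma g=N_\gamma$ with $g=\varepsilon P_\sigma$ implies $\varepsilon^d=1$. A function $f\in C^\infty_{\mathrm{odd}}$ is \emph{guarded} if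
\begin{enumerate}
\item[(i)] all zeros of $\Phi_f$ lie in $\mathcal N:=\bigcup_\gamma N_\gamma$, and
\item[(ii)] $\Psi_f^{s_\gamma}$ has no zero on $\partial N_\gamma$, for each $\gamma$.
\end{enumerate}
\end{definition}

The set $\mathcal N$ is $G$-invariant. Each $\partial N_\gamma$ is disjoint from $\mathcal N$, because the $N_{\gamma'}$ are open and pairwise disjoint. Since $O(n)\setminus\mathcal N$ and the $\partial N_\gamma$ are compact, being guarded is preserved under uniformly small changes of $f$.

\begin{proposition}\label{prop:cancel}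
Fix a guard, and assume that $n\ge5$ or that $n=4$ and all $\partial N_\gamma$ are empty. If a guarded function exists, then there is $f\in C^\infty_{\mathrm{odd}}$ such that $\Phi_f$ has no zero.
\end{proposition}

The proof uses two stability lemmas. A curve $\alpha$ in $O(n)$ is \emph{$G$-injective} on an interval $I$ if $\alpha(t')\in\alpha(t)G$ with $t,t'\in I$ implies $t=t'$.

\begin{lemma}\label{lem:inj}
Let $\alpha$ be a regular smooth curve on an open interval containing $I=[a,b]$, and let it be $G$-injective on $I$. Then $\alpha$ is $G$-injective on $[a-\eta,b+\eta]$ for small $\eta>0$, and every curve sufficiently $C^1$-close to $\alpha$ on $I$ is $G$-injective on $I$.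
\end{lemma}

\begin{proof}
If either statement fails, there are curves $\alpha_k\to\alpha$ in $C^1$ (with $\alpha_k=\alpha$ in the first case), parameters $t_k\ne t_k'$ converging to $t,t'\in I$, and a fixed $g\in G$ with $\alpha_k(t_k')=\alpha_k(t_k)g$. In the limit $\alpha(t')=\alpha(t)g$, so $t=t'$ and $g=1$. Then the mean of the matrix $\alpha_k'$ between $t_k$ and $t_k'$ is $0$, and it converges to $\alpha'(t)\ne0$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:ift}
Let $I$ be a compact interval or a point, and let $F(t,y)\in\mathbb R^k$ be smooth near $I\times\{0\}\subset I\times\mathbb R^k$, with $F(t,0)=0$ and $\partial_yF(t,0)$ invertible for $t\in I$. For every small $\varrho>0$ there is $\epsilon>0$ such that every smooth $\tilde F$ with $\|\tilde F-F\|_{C^1}<\epsilon$ on $I\times\{|y|\le\varrho\}$ has, for each $t\in I$, exactly one zero $y(t)$ with $|y(t)|\le\varrho$. Moreover $|y(t)|<\varrho$, $\partial_y\tilde F$ is invertible at $(t,y(t))$, the function $y$ is smooth, and $y\to0$ in $C^1(I)$ as $\tilde F\to F$ in $C^1$.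
\end{lemma}

\begin{proof}
Let $A_t=\partial_yF(t,0)$. Take $\varrho$ with $\|\mathrm{Id}-A_t^{-1}\partial_yF\|\le\frac14$ for $|y|\le\varrho$, and $\epsilon$ such that $\|A_t^{-1}\partial_y(\tilde F-F)\|\le\frac14$ and $|A_t^{-1}\tilde F(t,0)|\le\frac\varrho4$. Then $y\mapsto y-A_t^{-1}\tilde F(t,y)$ has derivative of norm at most $\frac12$ and maps $\{|y|\le\varrho\}$ into $\{|y|\le\frac34\varrho\}$. It has a unique fixed point $y(t)$, with $|y(t)|\le2|A_t^{-1}\tilde F(t,0)|\to0$, and $\partial_y\tilde F$ is invertible. By the implicit function theorem $y$ is smooth and $y'=-(\partial_y\tilde F)^{-1}\partial_t\tilde F$, which tends uniformly to $-A_t^{-1}\partial_tF(t,0)=0$.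
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:cancel}]
By Proposition~\ref{prop:generic} there are admissible guarded functions. By (a) the zeros of $\Phi_f$ are then isolated, hence finite in number. Choose an admissible guarded $f$ with the smallest number $m$ of $G$-orbits of zeros, and suppose $m\ge1$. We construct an admissible guarded function with $m-2$ orbits of zeros, which is a contradiction.

\medskip\noindent\textbf{Step 1: the arc.}
Let $\rho_0$ be a zero, let $\rho_0\in N:=N_\gamma$ and $s:=s_\gamma$, and let $\Omega$ be the component of $Z_f^s$ through $\rho_0$. By (ii) the connected set $\Omega$ misses $\partial N$, so $\Omega\subset N$. Take $\alpha,\theta$ as in Lemma~\ref{lem:alternate}, tracing $\Omega$ once per period, with $\alpha(t_0)=\rho_0$ and the direction chosen so that $\theta'(t_0)>0$. Let $t_1>t_0$ be the next zero of $\theta$ and $\rho_1=\alpha(t_1)$. Then $\rho_1\neq\rho_0$, $\alpha$ is injective on $[t_0,t_1]$, $\theta>0$ on $(t_0,t_1)$, and $\theta'(t_1)<0$.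

The zeros $\rho_0,\rho_1$ are not equivalent. Indeed, if $\rho_1=\rho_0g$, then $Ng$ is a set of the guard that meets $N$, so $Ng=N$ and $\varepsilon^d=1$. Lemma~\ref{lem:sign} then gives equal signs, against Lemma~\ref{lem:alternate}. In particular $m\ge2$.

The curve $\alpha$ is $G$-injective on $[t_0,t_1]$. Let $\alpha(t')=\alpha(t)g$ with $g=\varepsilon P_\sigma$. If one of $t,t'$ is an endpoint, then both points are zeros of $\Phi_f$, so both parameters are endpoints, and $t=t'$ by inequivalence. Otherwise $0\ne\theta(t')e_s=\theta(t)A_ge_s\in\mathbb Re_{\sigma^{-1}s}$, so $\sigma^{-1}s=s$ by Lemma~\ref{lem:W}. Then $Z_f^sg=Z_f^s$, and the component $\Omega g$ meets $\Omega$, so $\Omega g=\Omega$. Right multiplication by $g$ permutes the open arcs into which the zeros cut $\Omega$, and it maps $\alpha((t_0,t_1))$ to the arc containing $\alpha(t')$, that is, to itself. So it preserves the set $\{\rho_0,\rho_1\}$ of endpoints. Since $\rho_0g\ne\rho_1$, we get $\rho_0g=\rho_0$, so $g=1$ and $t=t'$.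

By Lemma~\ref{lem:inj}, $\alpha$ is $G$-injective on some $[t_0-\eta,t_1+\eta]$, and for small $\eta$ we have $\theta<0$ on $[t_0-\eta,t_0)\cup(t_1,t_1+\eta]$. Change the parameter affinely so that $t_0=\frac12$ and $t_1=J-\frac12$ with an integer $J\ge2$. A unit interval in the new parameter has old length $(t_1-t_0)/(J-1)$, so for large $J$:
\begin{itemize}
\item $\alpha$ is $G$-injective on $[-1,J+1]$;
\item $\theta<0$ on $[-1,\frac12)\cup(J-\frac12,J+1]$ and $\theta>0$ on $(\frac12,J-\frac12)$;
\item the sets $\alpha([i,i+1])u_s$ have diameter less than $\frac12$ for $0\le i<J$.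
\end{itemize}

\medskip\noindent\textbf{Step 2: freezing the other zeros.}
The remaining $m-2$ orbits should persist unchanged in number, so all large changes of $f$ must stay away from their roots. Let $\mathcal Q$ be the union of these orbits and $\Gamma=\alpha([-1,J+1])u_s$. For $\rho\in\mathcal Q$ we have $\rho R\cap\Gamma=\emptyset$: otherwise (b) gives $\alpha(t)\in\rho G$ for some $t$, so $\theta(t)=0$ and $\rho\in\rho_0G\cup\rho_1G$. For small $\varrho_0>0$ let
\[
V=\bigcup_{\rho\in\mathcal Q}\{\rho e^X:X\in\mathfrak{so}(n),\ |X|\le\varrho_0\},\qquad Y=VR=\{\rho u:\rho\in V,\ u\in R\}.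
\]
Both sets are compact, $Y=-Y$, and $V$ is $G$-invariant because $\rho e^Xg=\rho g\,e^{\operatorname{Ad}(g)^{-1}X}$. Choose $\varrho_0$ so small that the pieces of $V$ are disjoint embedded balls, $V\subset\mathcal N$, $Y\cap\Gamma=\emptyset$, and Lemma~\ref{lem:ift} applies to each map $X\mapsto\Phi_f(\rho e^X)$, $\rho\in\mathcal Q$, with $I$ a point. Let $\|\phi\|_Y=\sup_Y(|\phi|+|\nabla\phi|)$. By \eqref{eq:sum} and the chain rule, the $C^1$-norm of $X\mapsto\Phi_\phi(\rho e^X)$ on the ball is at most a constant times $\|\phi\|_Y$. So there is $\epsilon_0>0$ with this property: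
\begin{enumerate}
\item[(V)] if $\|\tilde f-f\|_Y<\epsilon_0$, then $\Phi_{\tilde f}$ has exactly one zero in each ball, in its interior; so its zeros in $V$ lie in $\operatorname{int}V$ and form exactly $m-2$ orbits.
\end{enumerate}
If $m=2$, then $V=Y=\emptyset$ and (V) is trivial.

\medskip\noindent\textbf{Step 3: the inductive statement.}
We push the left zero to the right by one unit at a time. For $0\le j\le J-1$ let $I_j=[j-1,J+1]$. A \emph{state $j$} consists of an admissible guarded function $f_j$ and a regular smooth curve $\alpha_j$, defined on an open interval containing $I_j$, with values in $Z^s_{f_j}\cap N$ and $G$-injective on $I_j$, such that, with $\Phi_{f_j}(\alpha_j(t))=\theta_j(t)e_s$: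
\begin{enumerate}
\item[(S1)] $\theta_j<0$ on $[j-1,j]\cup[J,J+1]$, and $\theta_j>0$ on $[j+1,J-1]$ (an empty set if $j=J-1$);
\item[(S2)] all zeros of $\Phi_{f_j}$ lie in $V\cup\alpha_j(I_j)G$;
\item[(S3)] $\alpha_j([i,i+1])u_s$ has diameter less than $\frac12$ for $j\le i<J$, and $\alpha_j(I_j)u_s\cap Y=\emptyset$;
\item[(S4)] $\|f_j-f\|_Y<\epsilon_0$.
\end{enumerate}
By Steps 1 and 2, $(f,\alpha)$ is a state $0$.

\medskip\noindent\textbf{Step 4: a thin tube.}
Let a state $j$ be given. Let $\ell=\alpha_j([j,j+1])u_s$, let $\ell_\delta$ be the set of points of $S^{n-1}$ at distance at most $\delta$ from $\ell$, where $0<\delta<\frac18$, and let $\ell_\delta^\pm=\ell_\delta\cup(-\ell_\delta)$. The diameter of $\ell_\delta$ is less than $\frac34$, so $\ell_\delta$ and $-\ell_\delta$ are disjoint. We claim that for small $\delta$: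
\begin{enumerate}
\item[(A)] for each $\rho\in O(n)$ there is at most one edge $s'$ with $\rho u_{s'}\in\ell_\delta^\pm$;
\item[(B)] if $\rho\in Z^s_{f_j}$ and $\rho u_s\in\ell_\delta$, then $\rho=\alpha_j(t)h$ with $h\in G_s$ and $t\in(j-1,j+2)$;
\item[(C)] $\alpha_j(t)u_{s'}\notin\ell_\delta^\pm$ for $t\in I_j$ and $s'\ne s$, and $\alpha_j(t)u_s\notin\ell_\delta^\pm$ for $t\in I_j\setminus(j-1,j+2)$;
\item[(D)] $\ell_\delta^\pm\cap Y=\emptyset$;
\item[(E)] there are no $\gamma'$, $s''\ne s_{\gamma'}$ and $\rho\in\partial N_{\gamma'}$ with $\Phi_{f_j}(\rho)\in\operatorname{span}(e_{s_{\gamma'}},e_{s''})$ and $\rho u_{s''}\in\ell^\pm_\delta$.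
\end{enumerate}

(A) Two such edges would give, after sign changes, two points of $\ell_\delta$ at distance at least $1$ by \eqref{eq:far}. This is where the arc has to be short.

(B) Let $\mathcal U=\alpha_j((j-1,j+2))G_s$. A regular curve in the $1$-manifold $Z^s_{f_j}$ is an open map into it, and right multiplication by $h\in G_s$ maps $Z^s_{f_j}$ onto itself since $A_he_s=e_s$. So $\mathcal U$ is open in $Z^s_{f_j}$. If (B) fails for a sequence $\delta_k\to0$, there are $\rho_k\in Z^s_{f_j}\setminus\mathcal U$ with $\rho_ku_s\in\ell_{\delta_k}$. A limit point $\bar\rho$ lies in $Z^s_{f_j}\setminus\mathcal U$ and satisfies $\bar\rho u_s=\alpha_j(t)u_s$ with $t\in[j,j+1]$. By (b), $\bar\rho=\alpha_j(t)h$ with $h\in G$, and then $hu_s=u_s$. So $\bar\rho\in\mathcal U$, a contradiction.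

(C) The points in question form a compact set, so it suffices to show that none lies in $\ell\cup(-\ell)$. Let $\alpha_j(t)u_{s'}=\pm\alpha_j(t')u_s$ with $t\in I_j$, $t'\in[j,j+1]$ and any edge $s'$. By (b) and $G$-injectivity $t=t'$, so $u_{s'}=\pm u_s$; thus $s'=s$ and $t\in[j,j+1]$.

(D) The compact sets $\ell$ and $Y=-Y$ are disjoint by (S3).

(E) This is vacuous if all boundaries are empty, so let $n\ge5$. If (E) fails for $\delta_k\to0$, we may fix $\gamma'$ and $s''$ and pass to a limit point $\bar\rho\in\partial N_{\gamma'}$ with $\Phi_{f_j}(\bar\rho)\in\operatorname{span}(e_{s_{\gamma'}},e_{s''})$ and $\bar\rho u_{s''}=\pm\alpha_j(t)u_s$, $t\in[j,j+1]$. By (c), $\bar\rho\in\alpha_j(t)G\subset\mathcal N$, although $\partial N_{\gamma'}\cap\mathcal N=\emptyset$.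

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.3,yscale=0.9]
\draw[->] (-1.3,0)--(7.4,0) node[right]{$t$};
\foreach \x/\l in {-1/{j-1},0/{j},1/{j+1},2/{j+2},5/{J-1},6/{J},7/{J+1}}
  \draw[dotted] (\x,1.3)--(\x,-2.1) node[below]{\small$\l$};
\draw[thick] plot[smooth] coordinates {(-1,-0.6) (0,-0.35) (0.5,0) (1,0.45) (2,0.9) (3.5,1.1) (5,0.6) (5.5,0) (6,-0.45) (7,-0.7)};
\draw[thick,dashed] plot[smooth] coordinates {(-0.55,-0.53) (-0.3,-0.9) (0,-1.85) (0.5,-1.5) (1,-1.05) (1.25,-0.3) (1.4,0.45) (1.65,0.78)};
\node at (3.5,1.4) {$\theta_j$};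
\node at (1.45,-1.2) {$\theta^*$};
\end{tikzpicture}
\caption{One step of the cancellation. Along the arc $\alpha_j$ the map $\Phi$ equals a function of $t$ times $e_s$. Solid: the function $\theta_j$ before the step. Dashed: the function $\theta^*$ after the step, where it differs from $\theta_j$. It is lowered by $M$ on $[j,j+1]$, so the left zero moves into $(j+1,j+2)$. When $j=J-1$, no zero remains.}
\label{fig:step}
\end{figure}

\medskip\noindent\textbf{Step 5: the push.}
Fix such a $\delta$ and $M>\max_{I_j}|\theta_j|$. Choose a smooth $\chi:S^{n-1}\to[0,1]$ with $\chi=1$ on $\ell$ and support in $\ell_\delta$, and put $\kappa(x)=-M(\chi(x)-\chi(-x))$ and $f^*=f_j+\kappa$. Then $\kappa$ is odd, supported in $\ell^\pm_\delta$, equal to $-M$ on $\ell$, and $-M\le\kappa\le0$ on $\ell_\delta$; see Figure~\ref{fig:step}. By (D) and (S4), $\|f^*-f\|_Y<\epsilon_0$. We locate the zeros $\rho$ of $\Phi_{f^*}$.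

Suppose first that $\rho R\cap\ell_\delta^\pm=\emptyset$. Then $\Phi_{f_j}(\rho)=0$ by \eqref{eq:sum}, so by (S2) either $\rho\in V$, or $\rho=\alpha_j(t)g$ with $t\in I_j$ and $\theta_j(t)=0$. In the second case (S1) gives $t\in(j,j+1)\cup(J-1,J)$, and $t\notin[j,j+1]$, since otherwise the element $\alpha_j(t)u_s$ of $\rho R$ would lie on $\ell$. So $t\in(J-1,J)$ and $j<J-1$.

Suppose now that $\rho R$ meets $\ell^\pm_\delta$. As $G$ is transitive on $R$, we may replace $\rho$ by an equivalent zero, with the same set $\rho R$, such that $\rho u_s\in\ell_\delta$. By (A) and \eqref{eq:sum}, $\Phi_{f_j}(\rho)+\kappa(\rho u_s)e_s=0$, so $\rho\in Z^s_{f_j}$. By (B), $\rho=\alpha_j(t)h$ with $h\in G_s$ and $t\in(j-1,j+2)$. Then $\Phi_{f_j}(\rho)=\theta_j(t)e_s$ and $\rho u_s=\alpha_j(t)u_s$, so $\theta_j(t)=-\kappa(\alpha_j(t)u_s)\ge0$. For $t\in(j-1,j)$ this contradicts (S1). For $t\in[j,j+1]$ it reads $\theta_j(t)=M$, which is impossible. So $t\in(j+1,j+2)$, and $j<J-1$, because $\theta_{J-1}<0$ on $(J,J+1)$.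

With (V) we conclude: the zeros of $\Phi_{f^*}$ lie in $\operatorname{int}V\cup\alpha_j(\Delta)G$ with $\Delta=[j+1,j+2]\cup[J-1,J]$ if $j<J-1$, and in $\operatorname{int}V$ if $j=J-1$.

The function $f^*$ is guarded. Condition (i) holds since $V\cup\alpha_j(I_j)G\subset\mathcal N$. For (ii), let $\rho\in\partial N_{\gamma'}$ and $s'=s_{\gamma'}$ with $\Phi_{f^*}(\rho)\in\mathbb Re_{s'}$. If no edge $s''\neq s'$ has $\rho u_{s''}\in\ell_\delta^\pm$, then $\Phi_\kappa(\rho)\in\mathbb Re_{s'}$, so $\Psi^{s'}_{f_j}(\rho)=0$, although $f_j$ is guarded. Otherwise, by (A), $\Phi_\kappa(\rho)\in\mathbb Re_{s''}$ for that edge, so $\Phi_{f_j}(\rho)\in\operatorname{span}(e_{s'},e_{s''})$, against (E).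

\medskip\noindent\textbf{Step 6: restoring general position.}
The function $f^*$ need not be admissible, while Step 4 relies on (b) and (c). So we perturb it, and the arc has to follow. Let $j<J-1$. By (C), there is an open neighborhood of $\alpha_j(I_j)$ on which $\rho u_{s'}\notin\ell_\delta^\pm$ for all $s'\ne s$; there $\Phi_{f^*}=\Phi_{f_j}+\kappa(\rho u_s)e_s$ and $\Psi^s_{f^*}=\Psi^s_{f_j}$. In particular $\Phi_{f^*}(\alpha_j(t))=\theta^*(t)e_s$ on $I_j$, with $\theta^*(t)=\theta_j(t)+\kappa(\alpha_j(t)u_s)$. On $[j,j+1]$ we have $\theta^*=\theta_j-M<0$. On $[j+2,J-1]$ and on $[J,J+1]$ we have $\theta^*=\theta_j$ by (C), which is positive on the first interval and negative on the second. So $\theta^*$ satisfies (S1) for $j+1$.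

Let $I'$ be a compact interval with $I_{j+1}$ in its interior such that $\alpha_j(I')$ lies in that neighborhood. Let $\xi_j=\alpha_j^{-1}\alpha_j'$, choose linear isomorphisms $E_t:\mathbb R^{d-1}\to\xi_j(t)^\perp$ depending smoothly on $t\in I'$, and put
\[
\Pi(t,y)=\alpha_j(t)e^{E_ty},\qquad F_p(t,y)=\Psi^s_{f^*+p}(\Pi(t,y))\qquad(p\in\mathcal P).
\]
Then $F_0(t,0)=0$, and $\partial_yF_0(t,0)$ is invertible by (a) for $f_j$, as in the proof of Lemma~\ref{lem:alternate}. Also $F_p\to F_0$ in $C^1$ as $p\to0$. Lemma~\ref{lem:ift} gives $\varrho>0$ such that for small $p$ the zeros of $F_p$ in $I'\times\{|y|\le\varrho\}$ form a graph $y=y_p(t)$ with $y_p\to0$ in $C^1$. The differential of $\Pi$ at $(t,0)$ is invertible, since $\mathbb R\xi_j(t)\oplus\xi_j(t)^\perp=\mathfrak{so}(n)$, and $\Delta\subset(j,J+1)$. So there is an open set $\mathcal O\supset\alpha_j(\Delta)$ contained in $\Pi(I_{j+1}\times\{|y|<\varrho\})$.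

Let $f_{j+1}=f^*+p$ be admissible with $p$ small (Proposition~\ref{prop:generic}), and let $\alpha_{j+1}(t)=\Pi(t,y_p(t))\in Z^s_{f_{j+1}}$ for $t$ in the interior of $I'$. As $p\to0$, $\alpha_{j+1}\to\alpha_j$ in $C^1(I')$ and $\theta_{j+1}\to\theta^*$ uniformly on $I_{j+1}$. So for small $p$ the function $f_{j+1}$ is guarded, the curve $\alpha_{j+1}$ is regular, has values in $N$, and is $G$-injective on $I_{j+1}$ by Lemma~\ref{lem:inj}; and (S1), (S3), (S4), being strict inequalities on compact sets, hold for $j+1$. For (S2), note that $\Phi_{f^*}$ has no zero on the compact complement of $\operatorname{int}V\cup\mathcal OG$, so neither has $\Phi_{f_{j+1}}$ for small $p$. A zero in $\mathcal OG$ is equivalent to a zero $\Pi(t,y)$ with $t\in I_{j+1}$ and $|y|<\varrho$; then $F_p(t,y)=0$, so this point is $\alpha_{j+1}(t)$. We have reached a state $j+1$.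

\medskip\noindent\textbf{Step 7: the last push.}
For $j=J-1$, Step 5 gives a guarded $f^*$ with $\|f^*-f\|_Y<\epsilon_0$ and with no zero of $\Phi_{f^*}$ on the compact complement of $\operatorname{int}V$. These properties persist for $f^*+p$ with $p$ small, and we choose $p$ with $f^*+p$ admissible. By (V), $\Phi_{f^*+p}$ has exactly $m-2$ orbits of zeros. This contradicts the choice of $m$, so $m=0$.
\end{proof}

\section{Existence of guarded functions}\label{sec:guards}

If $d$ is even, the single set $O(n)$ with any edge is a guard: $\varepsilon^d=1$ for all $g$, the boundary is empty, and every $f$ is guarded. For $n=4$ we have $d=6$, so Proposition~\ref{prop:cancel} proves Theorem~\ref{thm:core} for $n=4$. The same guard works for all $n\equiv0,1\pmod4$, but not when $d$ is odd. The construction below covers every $n\ge5$.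

We need a function whose sets $Z^s_f$ can be controlled by hand. The cube $x_1^3$ of the first coordinate is a good start, because its triangle sums factor:
\begin{equation}\label{eq:cubes}
a+b+c=0\ \Longrightarrow\ a^3+b^3+c^3=3abc .
\end{equation}
Let $\mathbf e_1,\dots,\mathbf e_n$ be the standard basis of $\mathbb R^n$. For $\rho\in O(n)$ put $v_{ij}=\rho u_{ij}$ and $y_i=\langle\mathbf e_1,\rho w_i\rangle=\langle\rho^{-1}\mathbf e_1,w_i\rangle$. The first coordinate of $v_{ij}$ is $y_i-y_j$. We have $\sum_iy_i=0$ and $y\ne0$, so $y$ is not constant. By \eqref{eq:cubes}, $\rho$ is a zero of $\Phi_{x_1^3}$ exactly when no three of the $y_i$ are distinct, that is, when $y$ takes exactly two values.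

To describe these $\rho$, let $A$ be a nonempty proper subset of $\{1,\dots,n+1\}$ with complement $B$. For $z=\sum_{i\in A}w_i$, the number $\langle z,w_k\rangle$ equals $\frac12-\frac{|A|}{2(n+1)}$ for $k\in A$ and $-\frac{|A|}{2(n+1)}$ for $k\in B$. So $\nu_A=z/|z|$ is a unit vector for which $\langle\nu_A,w_k\rangle$ is constant on $A$, constant on $B$, and larger on $A$ by some $d_A>0$. It is the only such unit vector: the two values $a>b$ satisfy $|A|a+|B|b=0$, which determines the vector up to a positive factor. The $\nu_A$ are distinct, and $\nu_B=-\nu_A$. Let $L_A=\operatorname{span}\{u_{ii'}:i,i'\in A\}$, of dimension $|A|-1$. By \eqref{eq:inner}, $L_A\perp L_B$; both are orthogonal to $\nu_A$; and the dimensions add up to $n-1$. So $L_A\oplus L_B=\nu_A^\perp$. Put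
\[
Z_A=\{\rho:\rho^{-1}\mathbf e_1=\nu_A\}.
\]
The zero set of $\Phi_{x_1^3}$ is the disjoint union of the $Z_A$. Neighborhoods of the $Z_A$ do not always form a guard: if $|A|=|B|$ and $\sigma$ exchanges $A$ and $B$, then $-P_\sigma$ fixes $\nu_A$ and so preserves $Z_A$, and for $n\equiv3\pmod4$ this happens with $d$ odd. We therefore add a small term that splits $Z_A$ into pieces that such elements move. Let
\[
Q(x)=\sum_{l=2}^n\lambda_lx_l^2\ \ (\lambda_2,\dots,\lambda_n\text{ distinct}),\qquad f_\eta(x)=x_1^3+\eta\,x_1Q(x)\ \ (\eta>0),
\]
and let $Q(\cdot,\cdot)$ be the symmetric bilinear form with $Q(x,x)=Q(x)$. For $I\subset\{2,\dots,n\}$ let $\mathbb R^I=\operatorname{span}\{\mathbf e_l:l\in I\}$ and $I^c=\{2,\dots,n\}\setminus I$. For $|I|=|A|-1$ put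
\[
Z_{A,I}=\{\rho\in Z_A:\rho L_A=\mathbb R^I\}.
\]
These sets are compact, pairwise disjoint, and nonempty, since an orthogonal map can send $\nu_A,L_A,L_B$ to $\mathbf e_1,\mathbb R^I,\mathbb R^{I^c}$. Let $M_A$ be the set of $\rho$ with $y_i-y_k\ge\frac12d_A$ for all $i\in A$, $k\in B$; it is a compact neighborhood of $Z_A$. Finally, as $n+1\ge6$, one of the sets $A,B$ has at least three elements; call it $C=C_A$, call the other one $C'$, and choose an edge $s_A\subset C$. With this choice the triangles that avoid $s_A$ still carry enough information.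

\begin{lemma}\label{lem:limit}
Let $\eta_r>0$, $\eta_r\to0$, and $\rho_r\to\bar\rho$ in $O(n)$.
\begin{enumerate}
\item[(1)] If $\rho_r\in M_A$ and $\Psi^{s_A}_{f_{\eta_r}}(\rho_r)=0$ for all $r$, then $\bar\rho\in\bigcup_IZ_{A,I}$.
\item[(2)] If $\Phi_{f_{\eta_r}}(\rho_r)=0$ for all $r$, then $\bar\rho\in\bigcup_{A,I}Z_{A,I}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Bars denote values at $\bar\rho$; quantities without bars are taken at $\rho_r$, and $\eta=\eta_r$.

(1) By Lemma~\ref{lem:W}, the triangle sums of $(f_\eta(v_{ij}))$ vanish for all triangles that do not contain $s_A$. In the limit, \eqref{eq:cubes} gives $(\bar y_i-\bar y_j)(\bar y_j-\bar y_k)(\bar y_k-\bar y_i)=0$ for these triangles. Since $\bar\rho\in M_A$, we have $\bar y_i\ne\bar y_k$ for $i\in C'$, $k\in C$. Triangles with $i,i'\in C'$ and $k\in C$ give $\bar y_i=\bar y_{i'}$. Triangles with $k,k'\in C$, $\{k,k'\}\ne s_A$, and $i\in C'$ give $\bar y_k=\bar y_{k'}$. A complete graph on at least three vertices stays connected when one edge is removed, so $\bar y$ is constant on $C$. Thus $\bar y$ is constant on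 $A$ and on $B$ and larger on $A$, and $\bar\rho\in Z_A$.

We show that $Q(\bar\rho L_{C'},\bar\rho L_C)=0$. If $|C'|=1$, then $L_{C'}=0$. Otherwise let $i\ne i'$ in $C'$ and $k\in C$; this triangle does not contain $s_A$. Put $a=y_i-y_{i'}$ and $b=y_{i'}-y_k$. Then $a\to0$ and $b\to\bar b$, where $\bar b=\pm d_A$ does not depend on $k$. The first coordinates of $v_{ii'},v_{i'k},v_{ki}$ are $a,b,-(a+b)$, and $Q$ is even, so the vanishing of the triangle sum reads
\[
-3ab(a+b)+\eta\bigl[aQ(v_{ii'})+bQ(v_{i'k})-(a+b)Q(v_{ik})\bigr]=0 ,
\]
that is,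
\[
a\,\bigl[3b(a+b)-\eta\bigl(Q(v_{ii'})-Q(v_{ik})\bigr)\bigr]=\eta\,b\,\bigl[Q(v_{i'k})-Q(v_{ik})\bigr].
\]
The bracket on the left tends to $3\bar b^2\neq0$. Hence
\[
\frac a\eta\ \longrightarrow\ \frac{Q(\bar v_{i'k})-Q(\bar v_{ik})}{3\bar b}=\frac{Q(\bar v_{i'i})+2Q(\bar v_{i'i},\bar v_{ik})}{3\bar b},
\]
where we used $\bar v_{i'k}=\bar v_{i'i}+\bar v_{ik}$. The left side does not depend on $k$. Comparing $k,k'\in C$ and using $\bar v_{ik}-\bar v_{ik'}=\bar v_{k'k}$ gives $Q(\bar v_{i'i},\bar v_{k'k})=0$, as claimed.

Now $\bar\rho L_A$ and $\bar\rho L_B$ are orthogonal complements in $\bar\rho\nu_A^\perp=\mathbf e_1^\perp$, and there $Q(x,x')=\langle\Lambda x,x'\rangle$ with $\Lambda=\operatorname{diag}(\lambda_2,\dots,\lambda_n)$. So $\Lambda$ maps $\bar\rho L_A$ into the orthogonal complement of $\bar\rho L_B$, which is $\bar\rho L_A$. An invariant subspace of a symmetric operator is spanned by eigenvectors, and the eigenvectors of $\Lambda$ are the multiples of the $\mathbf e_l$ because the $\lambda_l$ are distinct. Hence $\bar\rho L_A=\mathbb R^I$ with $|I|=|A|-1$.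

(2) In the limit $\Phi_{x_1^3}(\bar\rho)=0$, so $\bar\rho\in Z_A$ for some $A$, and $\rho_r\in M_A$ for large $r$. Apply (1).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:core} for $n\ge5$]
Let $\rho\in Z_{A,I}$ and $g=\varepsilon P_\sigma$. We have $P_\sigma^{-1}\nu_A=\nu_{\sigma^{-1}A}$ and $P_\sigma L_{\sigma^{-1}A}=L_A$, and the same formulas hold for $B$. If $\varepsilon=1$, then $(\rho g)^{-1}\mathbf e_1=\nu_{\sigma^{-1}A}$ and $\rho gL_{\sigma^{-1}A}=\mathbb R^I$, so $\rho g\in Z_{\sigma^{-1}A,I}$. If $\varepsilon=-1$, then $(\rho g)^{-1}\mathbf e_1=-\nu_{\sigma^{-1}A}=\nu_{\sigma^{-1}B}$ and $\rho gL_{\sigma^{-1}B}=\rho L_B=\mathbb R^{I^c}$, so $\rho g\in Z_{\sigma^{-1}B,I^c}$. Applying this also to $g^{-1}$, we see that $G$ permutes the sets $Z_{A,I}$, and since $I\ne I^c$, an element with $\varepsilon=-1$ maps each of them to a different one.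

Let $N_{A,I}$ be the open $\delta$-neighborhood of $Z_{A,I}$ in $O(n)$ for the metric $|\rho-\rho'|^2=\operatorname{tr}((\rho-\rho')^T(\rho-\rho'))$, with $\delta$ so small that these sets are pairwise disjoint and $\overline{N_{A,I}}\subset M_A$. Right multiplication by $g\in G$ is an isometry, so $G$ permutes the $N_{A,I}$ as it permutes the $Z_{A,I}$, and an element that stabilizes one of them has $\varepsilon=1$. Thus the pairs $(N_{A,I},s_A)$ form a guard.

For small $\eta>0$ the function $f_\eta$ is guarded. If (i) failed for a sequence $\eta_r\to0$, zeros $\rho_r$ in the compact set $O(n)\setminus\mathcal N$ would have a limit point in that set, against Lemma~\ref{lem:limit}(2). If (ii) failed for a sequence $\eta_r\to0$, then for some fixed $(A,I)$ zeros $\rho_r\in\partial N_{A,I}\subset M_A$ of $\Psi^{s_A}_{f_{\eta_r}}$ would have a limit point in $\partial N_{A,I}$, which is disjoint from $\mathcal N$, against Lemma~\ref{lem:limit}(1). Proposition~\ref{prop:cancel} now gives $f$ with $\Phi_f$ free of zeros.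
\end{proof}

This completes the proofs of Theorems~\ref{thm:core} and~\ref{thm:main}.

\begin{remark}\label{rem:three}
For $n=3$, where $U_3$ is a universal cover, the argument breaks at three places. The count for (b) gives $r(n-r)-2=0$, in accordance with the fact that curves on $S^2$ can cross transversally. The trivial guard is not available, since $d=3$ is odd. And for $|A|=|B|=2$ no block has three elements, so the edge $s_A$ cannot be chosen. For $n=4$ the count for (c) gives $r(n-r)-3=0$ at $r=1$, which is why that case uses the guard without boundary.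
\end{remark}

\begin{thebibliography}{9}

\bibitem{Zivaljevic}
Rade T. \v{Z}ivaljevi\'c,
\emph{22 Topological methods in discrete geometry},
\texttt{http://www.rade-zivaljevic.appspot.com/\allowbreak applied-and-computational-algebraic-topology/\allowbreak DCG-Handbook-chap22.pdf}

\end{thebibliography}
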